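# How often do two sums of terms $[Ax^\alpha]$ coincide?

## 1. The bound $J\ll N^{4-\alpha}$ for $1<\alpha<2$

For real $t$ let $[t]$ be its integer part and $\{t\}=t-[t]$. Fix $A>0$ and $\alpha>0$, put $f(x)=Ax^\alpha$, and for an integer $N\ge 3$ let $J=J(N)$ be the number of integer quadruples $(x,y,u,v)$ with $1\le x,y,u,v\le N$ and
$$[f(x)]+[f(y)]=[f(u)]+[f(v)].\tag{1}$$

**Theorem 1.** For all fixed $A>0$ and $1<\alpha<2$ we have $J\ll N^{4-\alpha}$.

Here $\ll$ means "at most a constant times", where the constant may depend on $A$ and $\alpha$ but not on $N$. Throughout, implied constants may depend on $A,\alpha$ and on other exponents ($\gamma,\sigma,\varepsilon$ below), but never on $N,M,T,X,D,Y,\delta,H$. We write $F\asymp G$ if $F\ll G\ll F$, and $e(z)=e^{2\pi i z}$.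

In plain words: list the $N^2$ sums $[f(x)]+[f(y)]$ and ask how often two of them agree. The statement was posed as a conjecture in the article "Upper Bounds For The Number Of Solutions Of A Diophantine Equation". For $1<\alpha\le 3/2$ the bound was already known, and for $1<\alpha<3/2$ it is due to Piatetski-Shapiro. Theorem 1 says that the conjecture is true in the whole range. The problem speaks of increasing sequences, but $[Ax^\alpha]$ may repeat values for small $x$: with $A=\frac1{10}$, $\alpha=\frac32$ the first three terms are all $0$. Monotonicity is never used below.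

Why $N^{4-\alpha}$? Let $\rho(n)$ be the number of pairs $(x,y)\in[1,N]^2$ with $[f(x)]+[f(y)]=n$. Then
$$J=\sum_n \rho(n)^2,\qquad \sum_n\rho(n)=N^2 .\tag{2}$$
The sums are integers in $[0,2AN^\alpha]$, so there are at most $2AN^\alpha+1$ of them, and the Cauchy–Schwarz inequality gives
$$J\ge \frac{N^4}{2AN^\alpha+1}\gg N^{4-\alpha}.$$
So Theorem 1 bounds $J$ by the smallest order of magnitude that it could have: the sums are spread over their range as evenly as possible, up to a constant. There is a second lower bound: the diagonal solutions $(x,y)=(u,v)$ give $J\ge N^2$. The two lower bounds cross at $\alpha=2$.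

The argument gives more than Theorem 1. It gives an asymptotic formula, and it locates the exact range of exponents.

**Theorem 2.** For all fixed $A>0$, $1<\alpha<2$, $\varepsilon>0$,
$$J=\frac{C_\alpha}{A}\,N^{4-\alpha}+O_\varepsilon(N^{2+\varepsilon}),\qquad C_\alpha=\int_{-\infty}^{\infty}\Big|\int_0^1 e(su^\alpha)\,du\Big|^4ds\in(0,\infty).$$

**Theorem 3.** (i) If $\alpha\ge2$ and $A>0$, then $N^2\le J\ll_\varepsilon N^{2+\varepsilon}$ for every $\varepsilon>0$.
(ii) $J\ll N^{4-\alpha}$ holds for $0<\alpha<2$ and every $A>0$. It fails for every $\alpha>2$ and every $A>0$, and it fails for $\alpha=2$, $A=1$. So $0<\alpha<2$ is exactly the set of exponents $\alpha>0$ for which the bound holds for all $A>0$.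

## 2. The integers, $[x^{3/2}]$ and the squares by hand

Take first $\alpha=1$, $A=1$, so that (1) reads $x+y=u+v$. The multiplicities $\rho(2),\dots,\rho(2N)$ are $1,2,\dots,N-1,N,N-1,\dots,1$, so $J=\frac{N(2N^2+1)}3$, which has order $N^3=N^{4-\alpha}$. As a check on the shape of the constant in Theorem 2: at $\alpha=1$ the inner integral has modulus $|\sin\pi s/\pi s|$, and $\int_{-\infty}^\infty(\sin \pi s/\pi s)^4ds=\frac23$. The formula thus predicts the right leading term even at this exponent, which lies just outside its range.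

Now $\alpha=\frac32$, $A=1$. The sequence $[x^{3/2}]$ starts $1,2,5,8,11,14$. For $N=3$ the sums $2,3,4,6,7,10$ are distinct, so only trivial solutions occur and $J=1+4+1+4+4+1=15$. For $N=4$ there is one new event, $5+5=2+8$, and $J=32$ instead of the $2N^2-N=28$ trivial solutions. Without integer parts the two sides are $2\cdot 3^{3/2}=10.39\ldots$ and $2^{3/2}+4^{3/2}=10.82\ldots$. They are not equal, only close. A solution of (1) is always a near-solution of the equation without brackets, and this is what we shall count.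

Finally $\alpha=2$, $A=1$: we count $x^2+y^2=u^2+v^2$. Both lower bounds above are of order $N^2$, but the truth is larger by a logarithm (Section 10). This is why $\alpha=2$ must be excluded.

## 3. Near-solutions in dyadic blocks, and Theorem 1 from Proposition 4

**Definition.** For $\gamma>1$, real $M\ge1$ and $\delta>0$ let $\mathcal N_\gamma(M,\delta)$ be the number of integer quadruples $(n_1,n_2,n_3,n_4)$ with all $n_i\in(M,2M]$ and
$$|n_1^\gamma+n_2^\gamma-n_3^\gamma-n_4^\gamma|\le\delta M^\gamma .$$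

For example, let $\gamma=2$, $M=4$. The block is $\{5,6,7,8\}$ and the sums of two squares, with multiplicity as ordered pairs, are $50\,(1)$, $61\,(2)$, $72\,(1)$, $74\,(2)$, $85\,(2)$, $89\,(2)$, $98\,(1)$, $100\,(2)$, $113\,(2)$, $128\,(1)$. For $\delta=\frac1{16}$ the tolerance is $1$, no two different sums are that close, and $\mathcal N_2(4,\frac1{16})=28$. For $\delta=\frac18$ the tolerance is $2$. The pairs $72,74$ and $98,100$ now count, each adds $2\cdot1\cdot2=4$, and $\mathcal N_2(4,\frac18)=36$.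

**Proposition 4.** For each $\gamma>1$ and $\varepsilon>0$: $\ \mathcal N_\gamma(M,\delta)\ll\delta M^4+M^{2+\varepsilon}$, for all real $M\ge1$ and all $\delta>0$.

The first term is what random spreading predicts, and the second is the diagonal with an $\varepsilon$. A bound of this type with $\delta M^{4+\varepsilon}$ in place of $\delta M^4$ is due to Robert and Sargos (J. reine angew. Math. 591 (2006)). For us the first term must be free of $\varepsilon$, as the next proof shows, and the proof below does not use their result.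

**Proof of Theorem 1, given Proposition 4.** Let $B(\theta)=\sum_{x\le N}e(\theta[f(x)])$. Expanding the fourth power and using $\int_{-1/2}^{1/2}e(\theta n)\,d\theta=0$ for integers $n\ne0$,
$$J=\int_{-1/2}^{1/2}|B(\theta)|^4\,d\theta .\tag{3}$$

**Step 1: cut $[1,N]$ into dyadic blocks.** The purpose is to have all variables of the same size. Let $M$ run through the numbers $N2^{-k-1}\ge\frac12$, $k\ge0$. The intervals $(M,2M]$ are disjoint, and the last $M$ lies in $[\frac12,1)$, so they cover all integers in $[1,N]$. Let $B_M$ be the part of $B$ with $x\in(M,2M]$ and $J_M=\int_{-1/2}^{1/2}|B_M|^4$. This is the number of solutions of (1) with all four variables in $(M,2M]$.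

**Step 2: bound $J_M$.** The purpose is to replace integer parts by an inequality. If (1) holds, then
$$f(x)+f(y)-f(u)-f(v)=\{f(x)\}+\{f(y)\}-\{f(u)\}-\{f(v)\},$$
whose modulus is less than $2$. Hence, for $M\ge1$,
$$J_M\le\mathcal N_\alpha(M,2A^{-1}M^{-\alpha}).\tag{4}$$
Proposition 4 with $\varepsilon=2-\alpha>0$ gives $J_M\ll M^{4-\alpha}+M^{2+\varepsilon}\ll M^{4-\alpha}$. If $\frac12\le M<1$, the block contains at most one integer and $J_M\le1\ll M^{4-\alpha}$.

**Step 3: put the blocks together.** By (3) and Minkowski's inequality in $L^4(-\frac12,\frac12)$,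
$$J^{1/4}\le\sum_M J_M^{1/4}\ll\sum_{k\ge0}(N2^{-k})^{(4-\alpha)/4}\ll N^{(4-\alpha)/4}.\qquad\blacksquare$$

All that is left for Theorem 1 is Proposition 4.

## 4. Near-solutions as fourth moments

We need to pass freely between counting and mean values. The next lemma goes both ways.

**Lemma 5.** Let $\lambda_1,\dots,\lambda_R\in\mathbb R$, $X>0$, and for indices $i,j,k,l$ put $\Lambda=\lambda_i+\lambda_j-\lambda_k-\lambda_l$.

(a) If $|\beta_i|\le b_i$, then $\displaystyle\int_{-X}^X\Big|\sum_i\beta_ie(s\lambda_i)\Big|^4ds\le 5X\sum_{|\Lambda|\le1/(2X)}b_ib_jb_kb_l$.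

(b) If $b_i\ge0$, then $\displaystyle\sum_{|\Lambda|\le1/(2X)}b_ib_jb_kb_l\le\frac3X\int_{-X}^X\Big|\sum_i b_ie(s\lambda_i)\Big|^4ds$.

(c) Let $Z(\eta)=\#\{(i,j,k,l):|\Lambda|\le\eta\}$. For $K\ge1$ and $\eta>0$: $Z(K\eta)\le(2K+3)Z(\eta)$.

*Proof.* (a) Let $k(s)=\big(\frac{\sin(\pi s/2X)}{\pi s/2X}\big)^2$. It is nonnegative. For $|s|\le X$ the argument $\pi s/2X$ lies in $[-\frac\pi2,\frac\pi2]$, where $\sin z/z\ge2/\pi$, so $k(s)\ge4/\pi^2$. Also $\int_{\mathbb R} k(s)e(sy)\,ds=2X\max(0,1-2X|y|)$. So the left side is at most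
$$\frac{\pi^2}4\int_{\mathbb R}k(s)\Big|\sum_i\beta_ie(s\lambda_i)\Big|^4ds=\frac{\pi^2}{4}\sum_{i,j,k,l}\beta_i\beta_j\overline{\beta_k\beta_l}\;2X\max(0,1-2X|\Lambda|).$$
Take absolute values and use $\pi^2/2<5$.

(b) We have $\int_{\mathbb R}\max(0,1-|s|/X)e(sy)\,ds=X\big(\frac{\sin\pi Xy}{\pi Xy}\big)^2$. This is nonnegative for all $y$, and at least $4X/\pi^2$ for $|y|\le1/(2X)$. Since $b_i\ge0$, the left side is at most $\frac{\pi^2}{4X}\int_{-X}^X\max(0,1-|s|/X)|\sum b_ie(s\lambda_i)|^4ds$, and $\pi^2/4<3$.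

(c) Let $r_a$ be the number of pairs $(i,j)$ with $\lambda_i+\lambda_j\in[a\eta,(a+1)\eta)$, $a\in\mathbb Z$. If one pair lies in cell $a$, another in cell $a+d$, and the sums differ by at most $K\eta$, then $|d|<K+1$. There are at most $2K+3$ such integers $d$, and $\sum_ar_ar_{a+d}\le\sum_ar_a^2$ by Cauchy–Schwarz. Finally $\sum_ar_a^2\le Z(\eta)$, since two sums in one cell differ by less than $\eta$. $\square$

For $\gamma>1$ and $M\ge1$ put
$$S_M(\tau)=S_{M,\gamma}(\tau)=\sum_{M<m\le2M}e\big(\tau(m/M)^\gamma\big),\qquad c=c_\gamma=\frac1{\gamma2^\gamma}.$$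
Lemma 5(b) with $\lambda_m=(m/M)^\gamma$ and $b_m=1$ gives
$$\mathcal N_\gamma\big(M,\tfrac1{2X}\big)\le\frac3X\int_{-X}^X|S_M(\tau)|^4d\tau .\tag{5}$$
Small $\tau$ are harmless. Recall the Kusmin–Landau inequality: if $g'$ is monotone and its distance to the nearest integer is at least $\lambda>0$ on an interval, then $\sum e(g(n))\ll1/\lambda$ over the integers of that interval.

**Lemma 6.** For $M\ge1$ and $|\tau|\le cM$: $S_M(\tau)\ll\min(M,M/|\tau|)$.

*Proof.* There are at most $M+1\le2M$ terms. For $\tau\ne0$ the phase $\tau(x/M)^\gamma$ has derivative $\gamma\tau x^{\gamma-1}M^{-\gamma}$. This is monotone, of one sign, and for $x\in[M,2M]$ its absolute value lies between $\gamma|\tau|/M$ and $\gamma2^{\gamma-1}|\tau|/M\le\gamma2^{\gamma-1}c=\frac12$. So its distance to the nearest integer is at least $\gamma|\tau|/M$. $\square$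

Hence the part $|\tau|\le cM$ of the integral in (5) satisfies
$$\int_{|\tau|\le cM}|S_M|^4\,d\tau\ll M^4\int_{\mathbb R}\min(1,|\tau|^{-1})^4\,d\tau\ll M^4,\tag{6}$$
and after division by $X=1/(2\delta)$ this is the term $\delta M^4$ of Proposition 4, with no $\varepsilon$. The whole difficulty is in the range $cM\le|\tau|\le X$. For Theorem 1 we have $X\asymp M^\alpha$, and for the full Proposition 4 we must go up to $X\asymp M^2$.

## 5. Supremum times mean square works exactly up to $\alpha=3/2$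

Here is the first thing to try on $cM\le|\tau|\le X$: write $|S_M|^4=|S_M|^2|S_M|^2$, bound one factor pointwise and the other on average. Let $T\ge cM$.

The second derivative of the phase is of size $T/M^2$ for $|\tau|\in[T,2T]$, so van der Corput's second derivative test gives
$$S_M(\tau)\ll M\,(T/M^2)^{1/2}+(T/M^2)^{-1/2}=T^{1/2}+MT^{-1/2}.\tag{7}$$
For the mean square, use the kernel $k$ from Lemma 5(a) with $X=2T$ and expand only the square. The integral $\int_{-2T}^{2T}|S_M|^2$ is at most $10T$ times the number of pairs with $|(m/M)^\gamma-(n/M)^\gamma|\le1/(4T)$. By the mean value theorem the left side is at least $\gamma|m-n|/M$, so $|m-n|\le M/(4\gamma T)\ll1$ and there are $\ll M$ pairs. Thus $\int_{T\le|\tau|\le2T}|S_M|^2\ll TM$, and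
$$\int_{T\le|\tau|\le2T}|S_M|^4\,d\tau\ll TM\Big(T+\frac{M^2}T\Big)=T^2M+M^3 .$$
Summing over dyadic $T$ from $cM$ to $X$ and using (5), (6),
$$\mathcal N_\gamma\big(M,\tfrac1{2X}\big)\ll\frac{M^4}X+XM+\frac{M^3\log(2+X)}X .$$
With $\gamma=\alpha$ and $X=\frac A4M^\alpha$, the choice that (4) asks for, this is $\ll M^{4-\alpha}+M^{1+\alpha}$. The second term is admissible precisely when $1+\alpha\le4-\alpha$, that is, when $\alpha\le\frac32$. So the argument proves Theorem 1 for $\alpha\le\frac32$ and stops there.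

The weak point is the pointwise bound $T^{1/2}$ in (7). It gets worse as $T$ grows, and at $T\asymp M^2$ it is no better than the trivial bound $M$. Let us look inside it.

## 6. Van der Corput's transformation: exponent $\gamma$ becomes $\gamma/(\gamma-1)$

The following textbook form of Poisson summation with stationary phase is Lemma 3.6 of Graham and Kolesnik, *Van der Corput's Method of Exponential Sums*. It is stated there for $g''<0$; take complex conjugates.

**Lemma 7.** Let $g\in C^4[M,2M]$, $g''>0$, $g''\asymp FM^{-2}$, $g'''\ll FM^{-3}$, $g''''\ll FM^{-4}$, and let $x_\nu$ be the point with $g'(x_\nu)=\nu$. Then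
$$\sum_{M<m\le2M}e(g(m))=e(\tfrac18)\sum_{g'(M)\le\nu\le g'(2M)}\frac{e(g(x_\nu)-\nu x_\nu)}{g''(x_\nu)^{1/2}}+O\big(\log(2+F/M)+MF^{-1/2}\big).$$

Put $\gamma'=\gamma/(\gamma-1)>1$. Then $\gamma'-1=1/(\gamma-1)$, $1/\gamma'=1-1/\gamma$, and $(\gamma')'=\gamma$. For example, $\gamma=2$ gives $\gamma'=2$, and $\gamma=\frac32$ gives $\gamma'=3$.

Apply Lemma 7 to $g(x)=t(x/M)^\gamma$ with $t\in[T,2T]$ and $F=T$. The derivative is $g'(x)=\gamma t x^{\gamma-1}M^{-\gamma}$, so
$$x_\nu=M\Big(\frac{\nu M}{\gamma t}\Big)^{1/(\gamma-1)} .$$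
Since $xg'(x)=\gamma g(x)$, we get $g(x_\nu)=\nu x_\nu/\gamma$ and
$$g(x_\nu)-\nu x_\nu=-\frac{\nu x_\nu}{\gamma'}=-s(t)\,\nu^{\gamma'},\qquad s(t)=\kappa M^{\gamma'}t^{1-\gamma'},\quad\kappa=\frac{\gamma^{1-\gamma'}}{\gamma'},$$
because $\nu x_\nu=\nu^{1+1/(\gamma-1)}M(M/\gamma t)^{1/(\gamma-1)}=\nu^{\gamma'}M^{\gamma'}(\gamma t)^{1-\gamma'}$. Moreover
$$g''(x_\nu)=\gamma(\gamma-1)tx_\nu^{\gamma-2}M^{-\gamma}=\gamma(\gamma-1)\,\frac t{M^2}\Big(\frac{\nu M}{\gamma t}\Big)^{(\gamma-2)/(\gamma-1)},$$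
so $g''(x_\nu)^{-1/2}=w(t)\,\omega_\nu$, where $\omega_\nu=\nu^{-(\gamma-2)/(2(\gamma-1))}$ and $w(t)>0$ depends on $t$ but not on $\nu$. The result is
$$S_M(t)=e(\tfrac18)\,w(t)\sum_{\nu\in I(t)}\omega_\nu\,e\big(-s(t)\nu^{\gamma'}\big)+O\big(\log(2+T/M)+MT^{-1/2}\big),\tag{8}$$
with
$$I(t)=\Big[\frac{\gamma t}M,\frac{\gamma2^{\gamma-1}t}M\Big]\subset\Big[\frac{\gamma T}M,\frac{\gamma2^\gamma T}M\Big].$$
For $\gamma=2$ this is the familiar $s(t)=M^2/(4t)$ with $\omega_\nu=1$. For $\gamma=\frac32$ one finds $s(t)=\frac4{27}M^3t^{-2}$ and a sum over cubes.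

Now the loss in (7) is visible. For $T\ge cM$ the dual sum has $\ll T/M+1\ll T/M$ terms, each of size $w(t)\omega_\nu\asymp MT^{-1/2}$. Bounding it term by term gives $MT^{-1/2}\cdot T/M=T^{1/2}$. The supremum argument throws away all cancellation in the dual sum. If the dual sum had, in fourth mean, the square root of its length, the average of $|S_M|^4$ would be $(MT^{-1/2})^4(T/M)^2=M^2$, which is exactly what Proposition 4 needs.

So do not take a supremum: integrate the fourth power of the dual sum over $t$. As $t$ moves, $s(t)$ moves, and the fourth moment in $s$ counts near-solutions with exponent $\gamma'$ in a block of length about $T/M$. This is the same problem, for the dual exponent. When $T<M^2$ the dual block is shorter than $M$, so a weak bound for it costs less than the same bound at length $M$. Since $(\gamma')'=\gamma$, the two exponents $\gamma,\gamma'$ can feed each other.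

## 7. The fourth moment passes through the dual sum

Lemma 5 needs coefficients and a summation range that do not depend on the variable of integration. The weight in (8) factors as $w(t)\omega_\nu$, so it is no obstacle, but the range $I(t)$ moves with $t$. The next lemma fixes the range, at the price of a logarithm.

**Lemma 8.** Let $D\ge\frac12$ and $K_D(\xi)=\min(D+1,1/(2|\xi|))$. For any complex $a_n$ and any interval $I$,
$$\Big|\sum_{n\in(D,2D]\cap I}a_n\Big|^4\ll\log^3(D+2)\int_{-1/2}^{1/2}K_D(\xi)\Big|\sum_{D<n\le2D}a_ne(n\xi)\Big|^4d\xi,\qquad\int_{-1/2}^{1/2}K_D(\xi)\,d\xi\ll\log(D+2).$$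

*Proof.* By orthogonality the sum on the left is $\int_{-1/2}^{1/2}q(\xi)\sum_{D<n\le2D}a_ne(n\xi)\,d\xi$ with $q(\xi)=\sum_{n\in(D,2D]\cap I}e(-n\xi)$. The sum $q$ has at most $D+1$ terms and is a geometric sum, so $|q(\xi)|\le\min(D+1,1/|\sin\pi\xi|)\le K_D(\xi)$ for $|\xi|\le\frac12$. Hölder's inequality gives
$$\Big|\int qF\Big|^4\le\Big(\int|q|\Big)^3\int|q||F|^4 ,$$
and $\int_{-1/2}^{1/2}K_D=1+\log(D+1)\ll\log(D+2)$. $\square$

**Definition.** For $\gamma>1$ and $\sigma\ge0$ let $P_\gamma(\sigma)$ be the statement: $\mathcal N_\gamma(M,M^{-2})\ll M^{2+\sigma}$ for all real $M\ge1$.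

Since a block holds at most $2M$ integers, there are at most $16M^4$ quadruples, and $P_\gamma(2)$ holds trivially. Also $P_\gamma(\sigma)$ implies $P_\gamma(\sigma_1)$ for $\sigma_1\ge\sigma$. Our aim is $P_\gamma(\sigma)$ for every $\sigma>0$.

**Proposition 9.** Let $\gamma>1$, $\sigma\ge0$ and suppose $P_{\gamma'}(\sigma)$. Then for $M\ge1$ and $cM\le T\le M^2$,
$$\int_T^{2T}|S_{M,\gamma}(t)|^4dt\ll TM^2\Big(\frac TM\Big)^{\sigma}\log^4(2+M).$$

*Proof.*

**Step 1: cut the dual range into dyadic blocks.** The purpose is to make the count at the end one of the form $\mathcal N_{\gamma'}(D,\cdot)$. The integers $\nu\in I(t)$ are at least $1$ and lie in $[\gamma T/M,\gamma2^\gamma T/M]$. Consider those $D=2^i$, $i\ge-1$, for which $(D,2D]$ contains an integer of this last interval. Then $2D\ge\gamma T/M$ and $D<\gamma2^\gamma T/M$, so $D\asymp T/M$, and there are $O(1)$ such blocks. Each integer $\nu\ge1$ lies in exactly one $(2^i,2^{i+1}]$ with $i\ge-1$, so these blocks cover everything.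 For $t\in[T,2T]$ and every $\nu\in(D,2D]$ we have $\nu M/(\gamma t)\asymp1$, hence $w(t)\omega_\nu\ll MT^{-1/2}$ by the formula for $g''(x_\nu)$.

**Step 2: free the range of summation from $t$.** The purpose is to reach a form to which Lemma 5(a) applies. Put
$$\beta_\nu=\beta_\nu(\xi)=\frac{\omega_\nu e(\nu\xi)}{\max_{D<n\le2D}\omega_n},\qquad|\beta_\nu|\le1 .$$
These numbers do not depend on $t$. Raise (8) to the fourth power, apply Hölder to the $O(1)$ blocks, apply Lemma 8 in each block with $I=I(t)$ and $a_\nu=\omega_\nu e(-s(t)\nu^{\gamma'})$, and use $w(t)\max\omega\ll MT^{-1/2}$: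
$$|S_M(t)|^4\ll\sum_D\frac{M^4}{T^2}\log^3(D+2)\int_{-1/2}^{1/2}K_D(\xi)\Big|\sum_{D<\nu\le2D}\beta_\nu e\big(-s(t)\nu^{\gamma'}\big)\Big|^4d\xi+\log^4\Big(2+\frac TM\Big)+\frac{M^4}{T^2}.\tag{9}$$

**Step 3: integrate over $t$ and count.** The purpose is to bring in $P_{\gamma'}(\sigma)$. Fix $\xi$ and $D$ and substitute $s=s(t)$. We have $|ds/dt|=\kappa(\gamma'-1)M^{\gamma'}t^{-\gamma'}\asymp(M/T)^{\gamma'}$, and $0<s(t)\le X:=\kappa M^{\gamma'}T^{1-\gamma'}$. By Lemma 5(a) with $\lambda_\nu=-\nu^{\gamma'}$, uniformly in $\xi$,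
$$\int_T^{2T}\Big|\sum_\nu\beta_\nu e\big(-s(t)\nu^{\gamma'}\big)\Big|^4dt\ll\Big(\frac TM\Big)^{\gamma'}\int_0^X\Big|\sum_\nu\beta_\nu e(-s\nu^{\gamma'})\Big|^4ds\ll\Big(\frac TM\Big)^{\gamma'}XZ=\kappa TZ,$$
where $Z$ is the number of quadruples in $(D,2D]$ with $|\nu_1^{\gamma'}+\nu_2^{\gamma'}-\nu_3^{\gamma'}-\nu_4^{\gamma'}|\le\frac1{2X}$. How large is this tolerance? Since $D\asymp T/M$,
$$\frac1{2X}=\frac{(T/M)^{\gamma'}}{2\kappa T}\ll\frac{D^{\gamma'}}T\ll D^{\gamma'-2},$$
the last step because $D^2\ll T^2/M^2\le T$. This is where $T\le M^2$ is used. So $\frac1{2X}\le K D^{\gamma'-2}$ with a constant $K\ge1$. If $D\ge1$, Lemma 5(c) gives $Z\le(2K+3)\,\mathcal N_{\gamma'}(D,D^{-2})\ll D^{2+\sigma}$ by $P_{\gamma'}(\sigma)$. The only other value is $D=\frac12$, where the block is $\{1\}$ and $Z\le1\ll D^{2+\sigma}$. In all cases $Z\ll(T/M)^{2+\sigma}$.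

**Step 4: assemble.** The purpose is to collect the terms of (9). Integrate (9) over $t\in[T,2T]$ and use $\int K_D\ll\log(D+2)\ll\log(2+T/M)$:
$$\int_T^{2T}|S_M|^4dt\ll\frac{M^4}T\Big(\frac TM\Big)^{2+\sigma}\log^4\Big(2+\frac TM\Big)+T\log^4\Big(2+\frac TM\Big)+\frac{M^4}T .$$
The first term is $TM^2(T/M)^\sigma\log^4(2+T/M)$. Since $T/M\ge c$ and $M\ge1$, it dominates the second term. It also dominates the third, because $M^4/T=TM^2(M/T)^2\ll TM^2$. Finally $T/M\le M$. $\square$

**Corollary 10.** If $P_{\gamma'}(\sigma)$ holds, then for $M\ge 1$ and $1\le X\le M^2$,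
$$\mathcal N_\gamma\big(M,\tfrac1{2X}\big)\ll\frac{M^4}X+M^2\Big(\frac XM\Big)^{\sigma}\log^4(2+M).\tag{10}$$

*Proof.* Use (5). By (6) the part $|\tau|\le cM$ contributes $\ll M^4/X$. If $X>cM$, cover the rest by the ranges $T\le|\tau|\le2T$ with $T=2^icM<X$, $i\ge0$. Since $S_M(-\tau)=\overline{S_M(\tau)}$ and $T<X\le M^2$, Proposition 9 applies to each. The bounds grow geometrically in $T$ (exponent $1+\sigma$), so their sum is $\ll XM^2(X/M)^\sigma\log^4(2+M)$. Divide by $X$. $\square$

## 8. From $\sigma$ to $\sigma/(1+\sigma)$, and the proof of Proposition 4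

With the trivial $\sigma=2$, (10) reads $M^4/X+X^2\log^4(2+M)$, which for $X\asymp M^\alpha$ is useful only for $\alpha<\frac43$. That is less than Section 5 gave, but (10) can be iterated.

**Step 1: one round of improvement.** The purpose is to turn $P_\gamma(\sigma)$ and $P_{\gamma'}(\sigma)$ into the same statements with a smaller $\sigma$. Suppose both hold, with $\sigma>0$. At $X=M^2$ the second term of (10) is $M^{2+\sigma}$ up to logarithms, which is no gain. At a smaller $X$ the second term improves and the first one deteriorates. Balance them: put $\kappa_0=\sigma/(1+\sigma)\in(0,1)$ and $X=M^{2-\kappa_0}\in[1,M^2]$. Since $M^{-2}\le\frac1X=2\cdot\frac1{2X}$, Lemma 5(c) with $K=2$ gives $\mathcal N_\gamma(M,M^{-2})\le7\,\mathcal N_\gamma(M,\frac1{2X})$. Now (10) yields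
$$\mathcal N_\gamma(M,M^{-2})\ll M^{2+\kappa_0}+M^{2+(1-\kappa_0)\sigma}\log^4(2+M)\ll M^{2+\sigma/(1+\sigma)}\log^4(2+M),$$
because $(1-\kappa_0)\sigma=\sigma/(1+\sigma)=\kappa_0$. This used $P_{\gamma'}(\sigma)$. Since $(\gamma')'=\gamma$, the same argument with $P_\gamma(\sigma)$ bounds $\mathcal N_{\gamma'}(M,M^{-2})$. Hence $P_\gamma(\sigma_1)$ and $P_{\gamma'}(\sigma_1)$ hold for every $\sigma_1>\sigma/(1+\sigma)$.

**Step 2: iterate to the limit.** The purpose is to reach every positive $\sigma$. Call $\sigma\ge 0$ admissible if both $P_\gamma(\sigma)$ and $P_{\gamma'}(\sigma)$ hold. The admissible values are closed upwards and contain $2$. Let $\sigma^*\in[0,2]$ be their infimum and suppose $\sigma^*>0$. Since $\sigma^*/(1+\sigma^*)<\sigma^*$, by continuity there is an admissible $\sigma\geq\sigma^*$, close to $\sigma^*$, with $\sigma/(1+\sigma)<\sigma^*$. By Step 1 some $\sigma_1<\sigma^*$ is admissible, a contradiction. So $\sigma^*=0$: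
$$P_\gamma(\varepsilon)\ \text{ holds for all }\ \gamma>1,\ \varepsilon>0.\tag{11}$$

It is instructive to watch the numbers. The map $\sigma\mapsto\sigma/(1+\sigma)$ adds $1$ to $1/\sigma$, so from $\sigma=2$ one gets $2,\frac23,\frac25,\frac27,\dots$, up to arbitrarily small losses. With $X\asymp M^\alpha$, (10) is good enough for Theorem 1 as soon as $(\alpha-1)\sigma<2-\alpha$, that is, $\alpha<\frac{2+\sigma}{1+\sigma}$. After $k$ rounds this is $\alpha<\frac{4k+4}{2k+3}$: first $\frac43$, then $\frac85$, which already passes the barrier $\frac32$ of Section 5, then $\frac{12}7$, and so on towards $2$.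

**Step 3: proof of Proposition 4.** The purpose is to pass from $\delta=M^{-2}$ to all $\delta$.

- If $\delta>\frac12$, then $\mathcal N_\gamma(M,\delta)\le16M^4\le32\delta M^4$.
- If $M^{-2}\le\delta\le\frac12$, put $X=1/(2\delta)\in[1,M^2]$ and use (10) with some $\sigma\in(0,\varepsilon)$. This is allowed by (11) for $\gamma'$. The bound is $2\delta M^4+M^{2}(X/M)^\sigma\log^4(2+M)$, up to a constant, and $(X/M)^\sigma\le M^\sigma$.
- If $\delta<M^{-2}$, then $\mathcal N_\gamma(M,\delta)\le\mathcal N_\gamma(M,M^{-2})\ll M^{2+\varepsilon}$ by (11). $\blacksquare$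

With Section 3 this completes the proof of Theorem 1. For Theorem 2 we record the mean value form: for every $\gamma>1$ and $\varepsilon>0$,
$$\int_T^{2T}|S_{M,\gamma}(t)|^4dt\ll TM^{2+\varepsilon}\qquad(M\ge1,\ T\ge cM).\tag{12}$$
For $T\le M^2$ this is Proposition 9 with a small $\sigma>0$, as $(T/M)^\sigma\le M^\sigma$. For $T>M^2$, Lemma 5(a) with $X=2T$ bounds the integral by $10T\,\mathcal N_\gamma(M,\frac1{4T})\le10T\,\mathcal N_\gamma(M,M^{-2})\ll TM^{2+\varepsilon}$.

## 9. The asymptotic formula: removing the integer parts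

Let $1<\alpha<2$. In this section $\varepsilon>0$ is arbitrary and may change from line to line. For bounded $N$ Theorem 2 is trivial, so let $N$ be large. Put
$$U(t)=\sum_{x\le N}e(tf(x)),\qquad V(t)=\int_0^Ne(tf(x))\,dx,\qquad\Theta=\frac{N^{1-\alpha}}{2A\alpha}<\tfrac12 .$$
The plan is to start from $J=\int_{-1/2}^{1/2}|B|^4$, show that only $|\theta|\le\Theta$ matters, and replace $B$ by $U$ and then $U$ by $V$ there. The naive comparison $e(-\theta\{f\})=1+O(|\theta|)$ gives only $B(\theta)-U(\theta)\ll|\theta|N$, which for $|\theta|\asymp1$ is the trivial bound. A Fourier expansion of $\{f\}$ does better, since it turns the difference into values $U(\theta+j)$ at large frequencies, and (12) controls those on average.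

**Step 1: small frequencies.** The purpose is to compare $U$ with the integral $V$. Substituting $y=|t|^{1/\alpha}x$ gives $V(t)=|t|^{-1/\alpha}\int_0^{|t|^{1/\alpha}N}e(\pm Ay^\alpha)\,dy$. The integral over $y\le1$ is bounded. For $Y\geq 1$, integrating by parts,
$$\int_1^Ye(Ay^\alpha)\,dy=\Big[\frac{e(Ay^\alpha)}{2\pi iA\alpha y^{\alpha-1}}\Big]_1^Y+\frac{\alpha-1}{2\pi iA\alpha}\int_1^Y\frac{e(Ay^\alpha)}{y^\alpha}\,dy\ll1 .$$
Hence
$$V(t)\ll\min(N,|t|^{-1/\alpha}).\tag{13}$$
For $|t|\le\Theta$ the derivative $tf'(x)$ is monotone on $(0,N]$ and at most $\frac12$ in modulus, so Lemma 4.8 of Titchmarsh, *Theory of the Riemann Zeta-function* (sum equals integral up to $O(1)$ when the derivative is monotone and bounded by a constant below $1$), gives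
$$U(t)=V(t)+O(1),\qquad U(t)\ll\min(N,|t|^{-1/\alpha})\qquad(|t|\le\Theta).\tag{14}$$
The second claim follows from the first, since $N\ge1$ and $|t|^{-1/\alpha}\ge\Theta^{-1/\alpha}>1$.

**Step 2: all other frequencies.** The purpose is to show
$$\int_{\Theta\le|t|\le Y}|U(t)|^4dt\ll YN^{2+\varepsilon}\qquad(Y\ge\tfrac12).\tag{15}$$
Split $U$ into the $O(\log N)$ blocks of Section 3. By Hölder it suffices to bound each block separately, at the cost of a factor $\log^3N$ and a sum over blocks. A block with $M<1$ has at most one term and contributes $O(Y)$. For $M\ge1$ the block is $S_{M,\alpha}(\tau)$ with $\tau=AM^\alpha t$. The part with $|\tau|\ge cM$ contributes, by (12),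
$$\ll M^{-\alpha}\sum_{T=2^icM\le AM^\alpha Y}TM^{2+\varepsilon}\ll YM^{2+\varepsilon}.$$
Where $|\tau|<cM$, the block is $\ll\min(M,M^{1-\alpha}/|t|)$ by Lemma 6. The integral of the fourth power over all $t$ is $\ll M^{4-\alpha}$, and over $|t|\ge\Theta$ it is also $\ll M^{4-4\alpha}\Theta^{-3}\ll M^{4-4\alpha}N^{3\alpha-3}$. If $M\le N^{1/2}$, the first bound is at most $N^{2-\alpha/2}\le N^2$. If $M>N^{1/2}$, the second is at most $N^{2-2\alpha+3\alpha-3}=N^{\alpha-1}\le N$. This proves (15). By (14), and since $4/\alpha>1$,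
$$\int_{|t|\le\Theta}|U|^4\,dt\ll\int_{\mathbb R}\min(N,|t|^{-1/\alpha})^4dt\ll N^{4-\alpha},$$
so
$$\int_{|t|\le Y}|U(t)|^4dt\ll N^{4-\alpha}+YN^{2+\varepsilon}\qquad(Y\ge\tfrac12).\tag{16}$$

**Step 3: Fourier expansion of $\{y\}^r$.** The purpose is to express $B$ through shifts of $U$. Let $\psi(y)=\{y\}-\frac12$ and $H=N^2$. Vaaler's theorem (Graham–Kolesnik, Theorem A.6) provides coefficients with
$$\Big|\psi(y)-\sum_{0<|j|\le H}a_je(jy)\Big|\le\Delta(y):=\sum_{|j|\le H}b_je(jy),\qquad|a_j|\le\frac1{2\pi|j|},\quad0\le b_j\le\frac1{2H+2}.$$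
For $0<s<1$ we have $\mathbf 1[\{y\}\ge s]=1-s+\psi(y)-\psi(y-s)$. Indeed $\psi(y)-\psi(y-s)=\{y\}-\{y-s\}$ equals $s$ if $\{y\}\ge s$ and $s-1$ otherwise. So for $r\ge1$
$$\{y\}^r=\int_0^1rs^{r-1}\mathbf 1[\{y\}\ge s]\,ds=\frac1{r+1}+\psi(y)-\int_0^1rs^{r-1}\psi(y-s)\,ds,$$
where $\int_0^1rs^{r-1}(1-s)\,ds=\frac1{r+1}$. Insert Vaaler's approximation for both $\psi$'s:
$$\{y\}^r=\frac1{r+1}+\sum_{0<|j|\le H}a_j^{(r)}e(jy)+E_r(y),\qquad|E_r(y)|\le G_r(y):=\sum_{|j|\le H}b_j^{(r)}e(jy).$$
Here $a_j^{(r)}=a_j\big(1-\int_0^1rs^{r-1}e(-js)\,ds\big)$, $G_r(y)=\Delta(y)+\int_0^1rs^{r-1}\Delta(y-s)\,ds\ge0$ and $b_j^{(r)}=b_j\big(1+\int_0^1rs^{r-1}e(-js)\,ds\big)$. Since $\int_0^1rs^{r-1}ds=1$, we have $|a_j^{(r)}|\le1/|j|$ and $|b_j^{(r)}|\le1/(H+1)$, uniformly in $r$.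

For $|\theta|\le\frac12$ expand $e(\theta[f])=e(\theta f)e(-\theta\{f\})=e(\theta f)\sum_{r\ge0}\frac{(-2\pi i\theta)^r}{r!}\{f\}^r$ (the term $r=0$ is $1$), insert the formula for $\{f\}^r$, $r\ge1$, and sum over $x\le N$. This gives
$$B(\theta)=c_0(\theta)U(\theta)+\theta Q(\theta),\qquad c_0(\theta)=\sum_{r\ge0}\frac{(-2\pi i\theta)^r}{(r+1)!}=\int_0^1e(-\theta y)\,dy,\tag{17}$$
$$Q(\theta)=\sum_{r\ge1}\frac{(-2\pi i)^r\theta^{r-1}}{r!}\Big[\sum_{0<|j|\le H}a_j^{(r)}U(\theta+j)+R_r(\theta)\Big],\qquad R_r(\theta)=\sum_{x\le N}E_r(f(x))e(\theta f(x)).$$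

**Step 4: $Q$ is small in $L^4$.** The purpose is to prove
$$\int_{-1/2}^{1/2}|Q(\theta)|^4d\theta\ll N^{2+\varepsilon}.\tag{18}$$
For $|\theta|\le\frac12$ the factor in front of the $r$-th bracket is at most $\frac{(2\pi)^r}{r!}2^{-(r-1)}$, and these numbers have a finite sum. By Minkowski it suffices to bound the $L^4(-\frac12,\frac12)$ norm of the bracket uniformly in $r$.

Take first the $j$ with $2^k\le|j|<2^{k+1}$, $|j|\le H$. By Hölder,
$$\Big|\sum_ja_j^{(r)}U(\theta+j)\Big|^4\le\Big(\sum_j|a_j^{(r)}|^{4/3}\Big)^3\sum_j|U(\theta+j)|^4\ll2^{-4k}2^{3k}\sum_j|U(\theta+j)|^4 .$$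
For these $j$ and $|\theta|\le\frac12$ we have $\frac12\le|\theta+j|\le2^{k+1}$, and the intervals $[j-\frac12,j+\frac12]$ do not overlap. Since $\Theta<\frac12$, (15) with $Y=2^{k+1}$ shows that the integral over $\theta$ is
$$\ll2^{-k}\int_{1/2\le|t|\le2^{k+1}}|U|^4dt\ll N^{2+\varepsilon}.$$
There are $O(\log N)$ values of $k$. Add the norms.

For $R_r$ use Lemma 5(a) and then Lemma 5(b), both with $X=\frac12$, $\lambda_x=f(x)$ and weights $G_r(f(x))\ge|E_r(f(x))|$:
$$\int_{-1/2}^{1/2}|R_r|^4d\theta\ll\int_{-1/2}^{1/2}\Big|\sum_{x\le N}G_r(f(x))e(sf(x))\Big|^4ds=\int_{-1/2}^{1/2}\Big|\sum_{|j|\le H}b_j^{(r)}U(s+j)\Big|^4ds .$$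
By Hölder as before and (16) with $Y=H+\frac12$, this is
$$\ll\frac{(2H+1)^3}{(H+1)^4}\int_{|t|\le H+1/2}|U|^4dt\ll\frac{N^{4-\alpha}}H+N^{2+\varepsilon}\ll N^{2+\varepsilon},$$
as $H=N^2$. This proves (18).

**Step 5: from $B$ to $V$.** The purpose is to evaluate (3). We have $|c_0(\theta)|=|\sin\pi\theta/\pi\theta|\le1$, so $|c_0(\theta)|^4=1+O(\theta^2)$. On $\Theta\le|\theta|\le\frac12$, (17), (15) with $Y=\frac12$ and (18) give $\int|B|^4\ll\int|U|^4+\int|Q|^4\ll N^{2+\varepsilon}$. On $|\theta|\le\Theta$ we use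
$$|B|^4=|c_0U|^4+O\big(|U|^3|\theta Q|+|\theta Q|^4\big)=|U|^4+O\big(\theta^2|U|^4+|U|^3|\theta Q|+|\theta Q|^4\big)$$
and estimate each error.

- By Hölder, $\int_{|\theta|\le\Theta}|U|^3|\theta Q|\le\big(\int_{|\theta|\le\Theta}|\theta|^{4/3}|U|^4\big)^{3/4}\|Q\|_4$, where $\|Q\|_4$ is the $L^4(-\frac12,\frac12)$ norm. By (14) the inner integral is $\ll\int_0^1\theta^{4/3}\min(N,\theta^{-1/\alpha})^4d\theta$. The part $\theta\le N^{-\alpha}$ gives $\ll N^{4-7\alpha/3}$, and the rest is $\int_{N^{-\alpha}}^1\theta^{4/3-4/\alpha}d\theta\ll(1+N^{4-7\alpha/3})\log N$. As $\alpha>1$, all this is $\ll N^{5/3}\log N$. With (18) the whole is $\ll N^{5/4+1/2+\varepsilon}\ll N^2$ for small $\varepsilon$.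
- By (18), $\int_{|\theta|\le\Theta}|\theta Q|^4\ll N^{2+\varepsilon}$.
- By (14) in the same way, $\int_{|\theta|\le\Theta}\theta^2|U|^4\ll(1+N^{4-3\alpha})\log N\ll N\log N$.

Next, by (14) and (13), and since $3/\alpha>1$,
$$\int_{|\theta|\le\Theta}\big||U|^4-|V|^4\big|\,d\theta\ll\int_{|\theta|\le\Theta}(|V|^3+1)\,d\theta\ll N^{3-\alpha}+1\ll N^2 .$$
Finally, by (13),
$$\int_{|t|>\Theta}|V|^4dt\ll\Theta^{1-4/\alpha}\ll N^{(\alpha-1)(4-\alpha)/\alpha}\ll N^{3/2},$$
because $\frac{\alpha-1}\alpha<\frac12$ and $4-\alpha<3$. Altogether $J=\int_{\mathbb R}|V(t)|^4dt+O(N^{2+\varepsilon})$.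

**Step 6: the constant.** The purpose is to compute the main term. Substituting $x=Nu$ and $t=s/(AN^\alpha)$ gives $V(t)=N\int_0^1e(su^\alpha)\,du$ and
$$\int_{\mathbb R}|V(t)|^4dt=\frac{N^{4-\alpha}}A\int_{-\infty}^\infty\Big|\int_0^1e(su^\alpha)\,du\Big|^4ds=\frac{C_\alpha}AN^{4-\alpha}.$$
The outer integrand is continuous and equals $1$ at $s=0$, so $C_\alpha>0$. The bound of (13), in the case $A=1$, $N=1$, shows that the integrand is $\ll\min(1,|s|^{-1/\alpha})^4$, so $C_\alpha<\infty$. $\blacksquare$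

## 10. Exponents outside $(1,2)$, and the logarithm at the squares

**Step 1: $\alpha\ge2$.** The purpose is part (i) of Theorem 3. The diagonal gives $J\ge N^2$. For the upper bound, (4) and Proposition 4 give $J_M\ll M^{4-\alpha}+M^{2+\varepsilon}\ll M^{2+\varepsilon}$ for $M\ge1$, while $J_M\le1$ for $\frac12\le M<1$. Minkowski's inequality, as in Section 3, gives $J\ll N^{2+\varepsilon}$.

**Step 2: $0<\alpha<2$.** The purpose is the positive half of (ii). For $1<\alpha<2$ it is Theorem 1. Let $0<\alpha\le1$. Given $x,y,u$, equation (1) determines the integer $m=[f(v)]$, so $f(v)$ lies in $[m,m+1)$. Since $f'\ge A\alpha N^{\alpha-1}$ on $(0,N]$, at most $\frac{N^{1-\alpha}}{A\alpha}+1\ll N^{1-\alpha}$ integers $v\le N$ qualify. Hence $J\ll N^3\cdot N^{1-\alpha}=N^{4-\alpha}$.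

**Step 3: $\alpha>2$.** The purpose is the first failure. Here $J\ge N^2$ exceeds any constant multiple of $N^{4-\alpha}$ once $N$ is large.

**Step 4: $\alpha=2$, $A=1$.** The purpose is to show $J\gg N^2\log N$. Let $r(n)$ be the number of pairs $x,y\ge1$ with $x^2+y^2=n$, and $r_2(n)$ the number of $(x,y)\in\mathbb Z^2$ with $x^2+y^2=n$. For $n\le N^2$ all solutions have $x,y\le N$, so $J\ge\sum_{n\le N^2}r(n)^2$. If $n\ge1$ is not a square, no solution has a zero coordinate and $r_2(n)=4r(n)$. The squares $n\le N^2$ contribute only $O(N^{1+\varepsilon})$ to $\sum r_2(n)^2$, since $r_2(n)\ll n^\varepsilon$. With the classical asymptotic $\sum_{n\le X}r_2(n)^2\sim4X\log X$ (Ramanujan; B. M. Wilson),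
$$J\ge\frac1{16}\sum_{1\le n\le N^2}r_2(n)^2-O(N^{1+\varepsilon})\gg N^2\log N,$$
so $J\ll N^2=N^{4-\alpha}$ fails. This completes the proof of Theorem 3. $\blacksquare$

One can also see the logarithm by hand. For positive integers $a,b,c,d$ put
$$x=ab+cd,\quad u=cd-ab,\quad v=ac+bd,\quad y=bd-ac .$$
Then $x^2-u^2=4abcd=v^2-y^2$, so $x^2+y^2=u^2+v^2$. If $\gcd(b,c)=1$, the solution determines $(a,b,c,d)$: the fraction $(x-u)/(v-y)=b/c$ is in lowest terms, then $x-u=2ab$ gives $a$, and $x+u=2cd$ gives $d$. Let $B$ be a power of $2$ with $B\le\sqrt N$, where $N\ge256$, and take coprime $b,c\in(B,2B]$, $a\le\frac N{16B}$ and $\frac N{8B}<d\le\frac N{4B}$. Then $ab$ and $ac$ are at most $\frac N8$, while $cd$ and $bd$ exceed $\frac N8$ and are at most $\frac N2$, so $x,y,u,v$ all lie in $[1,N]$. The number of coprime pairs in $(B,2B]^2$ is $\frac6{\pi^2}B^2+O(B\log(B+1))$, hence $\gg B^2$ for $B\ge B_0$. Since $\frac N{16B}\ge1$, there are $\gg(N/B)^2$ pairs $(a,d)$. So each $B\ge B_0$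 produces $\gg N^2$ solutions, and different $B$ produce different ones because $b$ is determined. There are $\gg\log N$ admissible $B$ for large $N$, which again gives $J\gg N^2\log N$.
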